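# Failure of degree determinacy for Zermelo degrees at uncountable cardinals

## 1. The theorem and the notions in it

> **Theorem 1 (ZFC).** If $\lambda$ is singular, then $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.

> **Corollary (ZFC).** For every uncountable cardinal $\lambda$, $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.

Let us unpack this. We work in ZFC, and $\lambda$ is an uncountable cardinal. For $y\subseteq\lambda$ the relativized constructible hierarchy is given by $L_0[y]=\emptyset$, by letting $L_{\gamma+1}[y]$ be the set of all subsets of $L_\gamma[y]$ that are definable with parameters over $(L_\gamma[y],\in,y\cap L_\gamma[y])$, and by unions at limits. Each $L_\gamma[y]$ is transitive, has ordinal height $\gamma$, and has size $|\gamma|$ if $\gamma$ is infinite. Since $y$ is definable over $L_\lambda[y]$, we have $y\in L_{\lambda+1}[y]$.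

**Definition.** An ordinal $\eta>\lambda$ is a *Zermelo ordinal for $y$* if $L_\eta[y]\models\mathrm{ZC}$, that is, Zermelo set theory with the Axiom of Choice. Let $\eta^y$ be the least one, and put $M_y=L_{\eta^y}[y]$. Define
$$x\le_Z y\iff x\in L_{\eta^y}[y],\qquad x\equiv_Z y\iff x\le_Z y\text{ and }y\le_Z x .$$
The $\equiv_Z$-classes are the *Zermelo degrees* at $\lambda$; they form the partial order $\mathcal D_Z$.

So $x\le_Z y$ says that $x$ has been constructed from $y$ by the time the hierarchy over $y$ first satisfies ZC.

**Definition.** A *cone* is a set $\{x\subseteq\lambda:x\ge_Z a\}$ with *base* $a\subseteq\lambda$. A set $A\subseteq\mathcal P(\lambda)$ is *degree invariant* if $x\in A$ and $x\equiv_Z y$ imply $y\in A$. The statement $\mathrm{Det}_\lambda(\mathcal D_Z)$ says: for every degree-invariant $A\subseteq\mathcal P(\lambda)$, either $A$ or $\mathcal P(\lambda)\setminus A$ contains a cone.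

The theorem asks for this statement to fail inside $L(\mathcal P(\lambda))$, the least transitive model of ZF containing all ordinals and all subsets of $\lambda$. A counterexample must therefore be a set in that model. A set built in $V$ by choosing freely among degrees need not belong to it.

That the Corollary holds for every uncountable cardinal is posed as a conjecture in "Large Cardinals And Higher Degree Theory"; the Corollary says that the conjecture is true. The following comes with the problem and will be quoted.

**Known result.** If $\lambda>\omega$ is a regular cardinal, or a strong limit singular cardinal of uncountable cofinality, then $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.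

From it we use only the regular case, and only to pass from Theorem 1 to the Corollary. Theorem 1 itself has no hypothesis on cardinal arithmetic or on $\mathrm{cf}(\lambda)$. A good instance to keep in mind is $\lambda=\aleph_\omega$, which the Known result does not cover.

**Existence of $\eta^y$.** In $L[y]$, let $V_\theta^{L[y]}$ be the $\theta$-th level of the rank hierarchy. Always $L_\theta[y]\subseteq V^{L[y]}_\theta$. The reverse inclusion holds if $\theta$ is a limit ordinal closed under the function $\alpha\mapsto\min\{\beta:V_\alpha^{L[y]}\subseteq L_\beta[y]\}$. There are arbitrarily large such $\theta$, and if also $\theta>\lambda$, then $L_\theta[y]=V_\theta^{L[y]}\models\mathrm{ZC}$.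

**Zermelo ordinals are limits.** If $\eta=\delta+1$, then $\delta\in L_\eta[y]$. But $\{\delta\}\notin L_\eta[y]$, because elements of $L_{\delta+1}[y]$ are subsets of $L_\delta[y]$, and $\delta\notin L_\delta[y]$. So Pairing fails in $L_\eta[y]$. Hence $\eta^y\ge\lambda+\omega$, and
$$x\in\mathcal P(\lambda)\cap L_{\lambda+\omega}[y]\ \Longrightarrow\ x\le_Z y.\tag{1}$$

**Examples.** By (1), $\emptyset\le_Z y$ for every $y$, so the cone with base $\emptyset$ is all of $\mathcal P(\lambda)$. Also $y\equiv_Z\lambda\setminus y$. Indeed, by induction $L_\gamma[y]=L_\gamma[\lambda\setminus y]$ for all $\gamma$: over a level of height $\gamma$, each of the predicates $y\cap\gamma$ and $(\lambda\setminus y)\cap\gamma$ is definable from the other (with parameter $\lambda$ if $\gamma>\lambda$). So both sets have the same Zermelo ordinals and the same $M_y$.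

**Absoluteness.** $L(\mathcal P(\lambda))$ is a transitive model of ZF with all ordinals and all subsets of $\lambda$. The levels $L_\gamma[y]$ and satisfaction in them are absolute. So $\eta^y$, $\le_Z$, $\equiv_Z$ and cones are the same in $L(\mathcal P(\lambda))$ as in $V$.

## 2. Textbook facts about relative constructibility

Let $\mathrm{ZFC}^-$ be ZFC without Power Set, with Collection, and with Choice in the form "every set can be well-ordered". For a structure $N$ and $P\subseteq N$, let $\mathrm{Hull}^N(P)$ be the set of elements of $N$ that are first-order definable in $(N,\in)$ from parameters in $P$. For instance, if $N=L_\eta[y]$ with $\eta>\lambda$ a limit, then $\lambda+1\in\mathrm{Hull}^N(\{\lambda\})$.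

Let $y\subseteq\lambda$ and let $\eta>\lambda$ be a limit ordinal.

* **(S1)** The map $\gamma\mapsto L_\gamma[y]$ ($\gamma<\eta$) and the canonical well-order $<_y$ of $L_\eta[y]$ are definable over $L_\eta[y]$ from $y$, uniformly in $\eta$. Each $L_\gamma[y]$ is an initial segment of $<_y$, so $<_y$ is end-extended as $\eta$ grows. Taking $<_y$-least witnesses gives definable Skolem functions, so $y\in P$ implies $\mathrm{Hull}^{L_\eta[y]}(P)\prec L_\eta[y]$.
* **(S2)** (Condensation.) If $X\prec L_\eta[y]$ and $\lambda\cup\{\lambda,y\}\subseteq X$, then the transitive collapse of $X$ is $L_{\bar\eta}[y]$ for a limit ordinal $\bar\eta$ with $\lambda<\bar\eta\le\eta$. The collapse fixes $\lambda$, $y$ and all ordinals below $\lambda$.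
* **(S3)** If $L_\eta[y]\models\mathrm{ZFC}^-$ and $x\in\mathcal P(\lambda)\cap L_\eta[y]$, then $L_\eta[x]=L[x]^{L_\eta[y]}\subseteq L_\eta[y]$ and $L_\eta[x]\models\mathrm{ZFC}^-$.
* **(S4)** If $\theta>\lambda$ is a regular cardinal, then $L_\theta[y]\models\mathrm{ZFC}^-$.

(S1) and (S2) are standard. Here are proofs of the other two.

*Proof of (S3).* The recursion defining $\gamma\mapsto L_\gamma[x]$ can be carried out in $\mathrm{ZFC}^-$ and is absolute, which gives the first part. Now work in $L_\eta[y]$. Each formula is reflected from $L[x]$ to unboundedly many $L_\gamma[x]$. Given $\gamma_0$, let $\gamma_{n+1}>\gamma_n$ be least such that every subformula $\exists w\,\psi$ that has, for parameters in $L_{\gamma_n}[x]$, a witness in $L[x]$ has one in $L_{\gamma_{n+1}}[x]$. It exists by Replacement. Then $\gamma=\sup_n\gamma_n$ reflects the formula. So an instance of Separation in $L[x]$ is definable over some $L_\gamma[x]$, and the required set lies in $L_{\gamma+1}[x]$. Collection in $L[x]$ follows from Replacement applied to the map sending each argument to the least $\gamma$ such that $L_\gamma[x]$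 contains a witness. Choice follows from $<_x$. The remaining axioms are immediate. $\square$

*Proof of (S4).* For $\gamma<\theta$ we have $|L_\gamma[y]|<\theta$, and $\theta$ is regular. So fewer than $\theta$ least witnessing levels have a supremum below $\theta$, which is Collection. By the same closing-off, each formula is reflected from $L_\theta[y]$ to a club of $L_\gamma[y]$, $\gamma<\theta$, which gives Separation. Choice follows from $<_y$. $\square$

**Pairing and splitting.** Let $\langle\cdot,\cdot\rangle$ be Gödel pairing of ordinals. For $\zeta=\omega\beta+n$ put $\zeta^0=\omega\beta+2n$ and $\zeta^1=\omega\beta+2n+1$; for example $(\omega+3)^0=\omega+6$ and $(\omega+3)^1=\omega+7$. Every uncountable cardinal is closed under these operations.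

**Decoding.** Let $\lambda$ be singular, hence a limit cardinal, and let $a\subseteq\lambda$. For each regular uncountable $\kappa<\lambda$, the argument of (S4) shows $L_\kappa[a]\models\mathrm{ZFC}^-$. So on ordinals below $\kappa$ the recursions defining $\langle\cdot,\cdot\rangle$, $\zeta\mapsto\zeta^0$, $\zeta\mapsto\zeta^1$ have their witnesses in $L_\kappa[a]\subseteq L_\lambda[a]$. Such $\kappa$ are cofinal in $\lambda$, so these functions on $\lambda$ have $\Sigma_1$-definable graphs over $L_\lambda[a]$. Consequently, for $i<\lambda$,
$$\{\zeta:\zeta^0\in a\},\quad\{\zeta:\zeta^1\in a\},\quad\{\zeta:\langle i,\zeta\rangle\in a\},\quad\{\zeta:\langle i,\zeta\rangle^0\in a\}\quad\text{lie in } L_{\lambda+\omega}[a].\tag{2}$$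
By (1), all four sets are $\le_Z a$.

## 3. Covering $\mathcal P(\lambda)$ by at most $\lambda$ sets without cones

From here to the end of Section 8, $\lambda$ is singular. The next lemma tells us what to look for: not one clever set, but a short list of sets.

**Lemma 1.** Let $0<\tau\le\lambda$ and let $\langle A_i:i<\tau\rangle$ be degree-invariant sets, each in $L(\mathcal P(\lambda))$, with $\bigcup_{i<\tau}A_i=\mathcal P(\lambda)$. If no $A_i$ contains a cone, then $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.

*Proof.* Suppose determinacy holds in $L(\mathcal P(\lambda))$. Then for each $i<\tau$ the complement of $A_i$ contains a cone. Using AC in $V$, choose a base $a_i$ of such a cone for every $i<\tau$. Form the join $a=\{\langle i,\zeta\rangle:i<\tau,\ \zeta\in a_i\}\subseteq\lambda$. By (2), $a_i=\{\zeta:\langle i,\zeta\rangle\in a\}\in L_{\lambda+\omega}[a]$, so $a_i\le_Z a$ and $a\notin A_i$. This holds for all $i<\tau$, contradicting $\bigcup_iA_i=\mathcal P(\lambda)$. $\square$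

The bound $\tau\le\lambda$ is what lets a single subset of $\lambda$ code all the bases. We now need a degree-invariant quantity that takes at most $\lambda$ values on $\mathcal P(\lambda)$, and that can be pushed above any prescribed value by moving up in $\le_Z$.

## 4. Levels shared by all members of a degree

Any invariant needs an object that depends only on the degree of $y$. The obvious candidate is $M_y$. To use it one would want $M_y=M_z$ whenever $y\equiv_Z z$. The tool for comparing $L_\eta[y]$ with $L_\eta[z]$ is (S3), whose proof reflects formulas with the help of Replacement. ZC lacks Replacement, so (S3) does not apply to $M_y$. We therefore go higher, to levels that satisfy $\mathrm{ZFC}^-$. From $M_y$ we keep one thing: each of its elements is named by finitely many ordinals below $\lambda$.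

**Lemma 2.** Every element of $M_y$ is definable in $M_y$ from parameters in $\lambda\cup\{\lambda,y\}$.

*Proof.* Let $X=\mathrm{Hull}^{M_y}(\lambda\cup\{\lambda,y\})\prec M_y$, with collapse $\pi:X\cong L_{\bar\eta}[y]$ given by (S2). Then $L_{\bar\eta}[y]\models\mathrm{ZC}$ and $\lambda<\bar\eta\le\eta^y$, so $\bar\eta=\eta^y$ by minimality. Thus $\pi$ maps $X$ onto $M_y$. Given $u\in M_y$, write $u=\pi(w)$, where $w\in X$ is the unique element satisfying $\varphi(\cdot,\bar p)$ in $M_y$, with $\bar p$ from $\lambda\cup\{\lambda,y\}$. Since $X\prec M_y$, $X\models\varphi(w,\bar p)$. Apply $\pi$, which fixes $\bar p$: $M_y\models\varphi(u,\bar p)$. By uniqueness $u=w\in X$. $\square$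

In particular $|M_y|=\lambda$ and $\eta^y<\lambda^+$.

**Definition.** An ordinal $\eta>\lambda$ is *good for $y$* if $L_\eta[y]\models\mathrm{ZFC}^-$ and $\eta^x<\eta$ for every $x\in\mathcal P(\lambda)\cap L_\eta[y]$.

**Example.** $\lambda^+$ is good for every $y\subseteq\lambda$: it is regular, so (S4) applies, and $\eta^x<\lambda^+$ for all $x$ by Lemma 2.

**Goodness is a first-order property of the level.** If $L_\eta[y]\models\mathrm{ZFC}^-$, then for $x\in\mathcal P(\lambda)\cap L_\eta[y]$ and $\gamma<\eta$ the set $L_\gamma[x]$ and its satisfaction relation lie in $L_\eta[y]$ and are computed correctly there. So $\eta>\lambda$ is good for $y$ if and only if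
$$L_\eta[y]\models\mathrm{ZFC}^-+\text{“every }x\subseteq\lambda\text{ has a Zermelo ordinal”}.\tag{3}$$

Every regular $\theta>\lambda$ above $\sup_{x\subseteq\lambda}\eta^x$ is good for every $y$, so the good ordinals for $y$ form a proper class. Fix a regular cardinal $\nu<\lambda$, to be specified further in Section 5. Let $\langle\eta_\xi(y):\xi<\nu\rangle$ enumerate the first $\nu$ good ordinals for $y$ increasingly, and put
$$N_\xi(y)=L_{\eta_\xi(y)}[y].$$

Let $\mathrm{enum}(\zeta,\gamma,y,\lambda)$ be the formula "$\gamma$ is good for $y$, and the set of $\gamma'<\gamma$ good for $y$ has order type $\zeta$". If $L_\eta[y]\models\mathrm{ZFC}^-$ and $\gamma,\zeta<\eta$, it is evaluated correctly in $L_\eta[y]$. Indeed, for $\gamma'\le\gamma$ the set $L_{\gamma'}[y]$ with its satisfaction relation lies in $L_\eta[y]$, so by (3) goodness of $\gamma'$ is absolute. The set of good $\gamma'<\gamma$ exists in $L_\eta[y]$ by Separation, and its order type is computed correctly there.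

The next two lemmas show that good ordinals and their levels belong to the degree, not to its representative.

**Lemma 3.** Let $\eta$ be good for $y$ and $x\in\mathcal P(\lambda)\cap L_\eta[y]$. Then $\eta$ is good for $x$. If moreover $y\in L_\eta[x]$, then $L_\eta[x]=L_\eta[y]$.

*Proof.* By (S3), $L_\eta[x]\models\mathrm{ZFC}^-$ and $L_\eta[x]\subseteq L_\eta[y]$. So each $w\in\mathcal P(\lambda)\cap L_\eta[x]$ lies in $L_\eta[y]$ and has $\eta^w<\eta$. If $y\in L_\eta[x]$, then (S3) applied to $L_\eta[x]$ gives $L_\eta[y]\subseteq L_\eta[x]$. $\square$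

**Lemma 4.** If $y\equiv_Zz$, then $y$ and $z$ have the same good ordinals, and $L_\eta[y]=L_\eta[z]$ for each of them. In particular $N_\xi(y)=N_\xi(z)$ for all $\xi<\nu$.

*Proof.* Let $\eta$ be good for $y$. Then $\eta^y<\eta$, so $z\in L_{\eta^y}[y]\subseteq L_\eta[y]$. By Lemma 3, $\eta$ is good for $z$. So $\eta^z<\eta$ and $y\in L_{\eta^z}[z]\subseteq L_\eta[z]$. By Lemma 3 again, $L_\eta[y]=L_\eta[z]$. The situation is symmetric in $y$ and $z$. $\square$

We also want the analogue of Lemma 2 for the new levels. It will later let $N_{j+1}(y)$ see that $\eta_j(y)$ has size $\lambda$.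

**Lemma 5.** For $j<\nu$, every element of $N_j(y)$ is definable in $N_j(y)$ from parameters in $\lambda\cup\{\lambda,y\}$.

*Proof.* Let $X=\mathrm{Hull}^{N_j(y)}(\lambda\cup\{\lambda,y\})$, with collapse $L_{\bar\eta}[y]$, $\lambda<\bar\eta\le\eta_j(y)$. By (3) and elementarity, $\bar\eta$ is good for $y$. Since the good ordinals below $\eta_j(y)$ are exactly the $\eta_\xi(y)$ with $\xi<j$, and enum is evaluated correctly,
$$N_j(y)\models\forall\zeta<j\ \exists\gamma\ \mathrm{enum}(\zeta,\gamma,y,\lambda)\ \wedge\ \neg\exists\gamma\ \mathrm{enum}(j,\gamma,y,\lambda).$$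
As $j<\lambda$ is fixed by the collapse, $L_{\bar\eta}[y]$ satisfies the same statement. So exactly $j$ good ordinals lie below $\bar\eta$, that is, $\bar\eta=\eta_j(y)$. Now conclude as in Lemma 2: the collapse maps $X$ isomorphically onto $N_j(y)$ and fixes the parameters, so each element of $N_j(y)$ satisfies the definition of its preimage and equals it. $\square$

**A first test: thresholds on $\eta_0$.** By Lemma 4, $\eta_0(y)$ is an invariant of the degree, and by Lemma 5, $\lambda<\eta_0(y)<\lambda^+$. Consider $A=\{y:\eta_0(y)>\theta\}$. If $\theta\le\lambda$, then $A=\mathcal P(\lambda)$; if $\theta\ge\lambda^+$, then $A=\emptyset$. If $\lambda<\theta<\lambda^+$, let $R\subseteq\lambda$ code, via pairing, a well-order of $\lambda$ of type $\theta$. If $y\ge_ZR$, then $R\in M_y\subseteq N_0(y)$, and $N_0(y)\models\mathrm{ZFC}^-$ can collapse the coded well-order. So $\theta<\eta_0(y)$, and $A$ contains the cone with base $R$. Every threshold set is thus decided by a cone, and thresholds alone refute nothing.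

## 5. Hull heights below the cardinals $\kappa_\alpha$

Next we cut the invariant down to ordinals below $\lambda$.

**Fixed data.** Let $\mu=\mathrm{cf}(\lambda)$, and let $\nu$ be a regular cardinal with $\mu<\nu<\lambda$, for example $\nu=\mu^+$. Fix

* a strictly increasing sequence $\langle\kappa_\alpha:\alpha<\mu\rangle$ of regular cardinals cofinal in $\lambda$, with $\kappa_0>\nu$; put $\vartheta_\alpha=\sup(\{\nu\}\cup\{\kappa_\beta:\beta<\alpha\})$;
* for each $\delta<\lambda$ with $\mathrm{cf}(\delta)=\nu$, a strictly increasing continuous cofinal map $e_\delta:\nu\to\delta$, called the *ladder* at $\delta$.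

Since $\alpha<\mu<\kappa_\alpha$ and $\kappa_\alpha$ is regular, $\vartheta_\alpha<\kappa_\alpha$. Always $\nu\subseteq\vartheta_\alpha$, and every $\zeta<\lambda$ lies in $\vartheta_\alpha$ for all sufficiently large $\alpha<\mu$. All the data are coded by one $q\subseteq\lambda$, for example
$$q=\{\langle0,\langle\alpha,\kappa_\alpha\rangle\rangle:\alpha<\mu\}\cup\{\langle1,\langle\delta,\langle i,e_\delta(i)\rangle\rangle\rangle:\delta<\lambda,\ \mathrm{cf}(\delta)=\nu,\ i<\nu\},$$
so they belong to $L(\mathcal P(\lambda))$.

**Examples.** For $\lambda=\aleph_\omega$ we have $\mu=\omega$ and may take $\nu=\omega_1$, $\kappa_n=\omega_{n+2}$, $\vartheta_n=\omega_{n+1}$. For $\lambda=\aleph_{\omega_1}$ we have $\mu=\omega_1$ and may take $\nu=\omega_2$, $\kappa_\alpha=\omega_{\alpha+3}$; for limit $\alpha$ this gives $\vartheta_\alpha=\omega_\alpha$, which is below $\kappa_\alpha$ as it must be. A ladder for $\nu=\omega_1$ at $\delta=\omega_1\cdot2$ is $e_\delta(i)=\omega_1+i$.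

**Definition.** For $\alpha<\mu$ and $\xi<\nu$ let
$$h^\xi_\alpha(y)=\sup\bigl(\kappa_\alpha\cap\mathrm{Hull}^{N_\xi(y)}(\vartheta_\alpha\cup\{\vartheta_\alpha,\kappa_\alpha,\lambda,y\})\bigr).$$

The hull has size at most $|\vartheta_\alpha|+\aleph_0<\kappa_\alpha$ and $\kappa_\alpha$ is regular, so $h^\xi_\alpha(y)<\kappa_\alpha$.

These heights are invariants of the degree, up to boundedly many $\alpha$. The reason is that passing between two representatives needs only finitely many parameters below $\lambda$, and these are swallowed by $\vartheta_\alpha$ once $\alpha$ is large.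

**Lemma 6.** If $y\equiv_Zz$, there is $\alpha_0<\mu$ with $h^\xi_\alpha(y)=h^\xi_\alpha(z)$ for all $\alpha\in[\alpha_0,\mu)$ and all $\xi<\nu$.

*Proof.* Since $z\in M_y$, Lemma 2 gives a finite $F\subseteq\lambda$ such that $z$ is definable in $M_y$ from parameters in $F\cup\{\lambda,y\}$. Since $\eta^y<\eta_\xi(y)$, the structure $M_y$ is definable in $N_\xi(y)$ from $y,\lambda$. So $z\in\mathrm{Hull}^{N_\xi(y)}(F\cup\{\lambda,y\})$ for every $\xi<\nu$. Note that $F$ does not depend on $\xi$. Symmetrically there is a finite $F'\subseteq\lambda$ with $y\in\mathrm{Hull}^{N_\xi(z)}(F'\cup\{\lambda,z\})$ for every $\xi<\nu$. Choose $\alpha_0$ such that $F\cup F'\subseteq\vartheta_\alpha$ for all $\alpha\ge\alpha_0$. As $N_\xi(y)=N_\xi(z)$ by Lemma 4, for $\alpha\ge\alpha_0$ each of the two hulls defining $h^\xi_\alpha(y)$ and $h^\xi_\alpha(z)$ contains the parameters of the other. So they coincide. $\square$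

**One height per $\alpha$ is not enough.** It is natural to try the single function $h^0(y)=\langle h^0_\alpha(y):\alpha<\mu\rangle\in\prod_{\alpha<\mu}\kappa_\alpha$. For $f\in\prod_{\alpha<\mu}\kappa_\alpha$ let
$$A_f=\{y\subseteq\lambda:\exists\alpha_0<\mu\ \forall\alpha\in[\alpha_0,\mu)\ \ h^0_\alpha(y)\le f(\alpha)\}.$$
By Lemma 6 this is degree invariant. It contains no cone. To see this, let $y\subseteq\lambda$, put $F=\{\langle\alpha,f(\alpha)\rangle:\alpha<\mu\}$ and
$$y'=\{\zeta^0:\zeta\in y\}\cup\{\zeta^1:\zeta\in F\}.$$
Then $y\le_Zy'$ by (2). In $N_0(y')$ the function $f$ is definable from $y'$ and $\lambda$, and each $\alpha<\mu$ is an element of $\vartheta_\alpha$. So $f(\alpha)+1$ is in the hull defining $h^0_\alpha(y')$, and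
$$h^0_\alpha(y')>f(\alpha)\quad\text{for all }\alpha<\mu.\tag{4}$$
Hence $y'\notin A_f$. And the sets $A_f$ cover $\mathcal P(\lambda)$, since $y\in A_{h^0(y)}$. So far everything fits Lemma 1.

What breaks is the number of sets. Let $\langle f_i:i<\lambda\rangle$ be any $\lambda$ functions in $\prod_{\alpha<\mu}\kappa_\alpha$. Put $f(\alpha)=\sup_{i<\vartheta_\alpha}f_i(\alpha)$, which is below $\kappa_\alpha$ because $|\vartheta_\alpha|<\kappa_\alpha$ and $\kappa_\alpha$ is regular. Take $y'$ for this $f$ as above (with $y=\emptyset$). For each $i<\lambda$ we have $i<\vartheta_\alpha$ for all large $\alpha$, so $h^0_\alpha(y')>f(\alpha)\ge f_i(\alpha)$ for all large $\alpha$, and $y'\notin A_{f_i}$. So no $\lambda$ of the sets $A_f$ cover $\mathcal P(\lambda)$, and Lemma 1 never applies. The heights can be pushed up, but they grow through a range that is too large.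

## 6. Comparing $\nu$ heights with a fixed ladder

The way past this is to measure positions inside a sequence of length $\nu<\lambda$ instead of heights. For each $\alpha$ we have not one ordinal but $\nu$ of them, $\langle h^\xi_\alpha(y):\xi<\nu\rangle$. We compare this sequence with the ladder at its supremum. If we drop an initial segment of the sequence and re-index, the supremum, and hence the ladder, stays the same, while the sequence moves relative to the ladder. The place of first agreement is an ordinal below $\nu$, so it has at most $\nu$ values.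

**A toy model.** Take $\nu=\omega_1$, ladder $e(i)=i$ at $\omega_1$, and $h^\xi=\omega\cdot\xi$. Put $g(i)=\sup_{\xi<i}h^\xi$, so $g(i)=\omega\cdot i$ at limits. The agreement places are the nonzero limits with $\omega\cdot i=i$; the first is $\omega^\omega$. Now drop the first $j+1$ terms: $h'^\xi=\omega\cdot(j+1+\xi)$. The supremum is still $\omega_1$, but for a nonzero limit $i\le j$ the new $g'$ satisfies $g'(i)\ge h'^0=\omega\cdot(j+1)>j\ge i=e(i)$. So the first agreement is now above $j$.

To carry this out we first need the sequences to be strictly increasing, so that their suprema have cofinality $\nu$ and carry a ladder.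

**Lemma 7.** If $\xi<\xi'<\nu$, then $h^\xi_\alpha(y)<h^{\xi'}_\alpha(y)$ for all $\alpha<\mu$.

*Proof.* $N_\xi(y)$ is an element of $N_{\xi'}(y)$, definable there from $y,\lambda,\xi$ via enum. Using satisfaction for the set structure $N_\xi(y)$, the hull defining $h^\xi_\alpha(y)$, and hence the ordinal $h^\xi_\alpha(y)+1$, is definable in $N_{\xi'}(y)$ from $y,\lambda,\xi,\vartheta_\alpha,\kappa_\alpha$. Here $\xi\in\nu\subseteq\vartheta_\alpha$. So $h^\xi_\alpha(y)+1<\kappa_\alpha$ is in the hull defining $h^{\xi'}_\alpha(y)$. $\square$

**Definition.** Put $v_\alpha(y)=\sup_{\xi<\nu}h^\xi_\alpha(y)$, and $g^y_\alpha(i)=\sup_{\xi<i}h^\xi_\alpha(y)$ for $0<i<\nu$. Since $\nu<\kappa_\alpha$ and $\kappa_\alpha$ is regular, $v_\alpha(y)<\kappa_\alpha<\lambda$. By Lemma 7, $\mathrm{cf}(v_\alpha(y))=\nu$, so $e_{v_\alpha(y)}$ is defined. Let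
$$E(y)=\{i<\nu:\ i\text{ is a nonzero limit ordinal and }\exists\alpha_0<\mu\ \forall\alpha\in[\alpha_0,\mu)\ \ e_{v_\alpha(y)}(i)=g^y_\alpha(i)\}.$$

The clause "for all large $\alpha$" is there because Lemma 6 gives agreement only on a tail. The next lemma makes $\min E(y)$ a degree invariant that is always defined.

**Lemma 8.** (a) If $y\equiv_Zz$, then $E(y)=E(z)$. (b) $E(y)$ contains a club of $\nu$; in particular $E(y)\ne\emptyset$.

*Proof.* (a) By Lemma 6 there is $\alpha_0<\mu$ such that $v_\alpha(y)=v_\alpha(z)$ and $g^y_\alpha=g^z_\alpha$ for all $\alpha\in[\alpha_0,\mu)$. The definition of $E$ ignores smaller $\alpha$.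

(b) Fix $\alpha$ and write $e=e_{v_\alpha(y)}$, $g=g^y_\alpha$. Both are nondecreasing, cofinal in $v_\alpha(y)$, and continuous at nonzero limits. Moreover $g(k)\le h^k_\alpha(y)<v_\alpha(y)$ for $0<k<\nu$. So for $0<k<\nu$ there is a least $m>k$ with $g(m)\ge e(k)$ and $e(m)\ge g(k)$; call it $f(k)$. Let $C_\alpha$ be the set of nonzero limit $i<\nu$ closed under $f$. It is club because $\nu$ is regular uncountable. For $i\in C_\alpha$,
$$e(i)=\sup_{0<k<i}e(k)\le\sup_{0<k<i}g(f(k))\le\sup_{0<m<i}g(m)=g(i),$$
and exchanging $e$ and $g$ gives $g(i)\le e(i)$. Since $\mu<\nu$, the intersection $\bigcap_{\alpha<\mu}C_\alpha$ is club in $\nu$. It is contained in $E(y)$. $\square$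

## 7. Shifting the good ordinals by a code

Now we realize the shift of the toy model by a set $y'\ge_Zy$: adding to $y$ a code for $\eta_j(y)$ removes exactly the first $j+1$ good ordinals.

**Lemma 9.** For $y\subseteq\lambda$ and $i_0<\nu$ there is $y'\subseteq\lambda$ with $y=\{\zeta<\lambda:\zeta^0\in y'\}$ (so $y\in L_{\lambda+\omega}[y']$ and $y\le_Zy'$) and $E(y')\cap(i_0+1)=\emptyset$.

*Proof.* **Step 1: how far to shift.** We want one $j<\nu$ that works for all $\alpha$ at once. For each $\alpha<\mu$ pick $j_\alpha<\nu$ with $h^{j_\alpha}_\alpha(y)\ge e_{v_\alpha(y)}(i_0)$; it exists because $e_{v_\alpha(y)}(i_0)<v_\alpha(y)$. Let $j=\sup_{\alpha<\mu}j_\alpha$. Then $j<\nu$, because $\mu<\nu=\mathrm{cf}(\nu)$.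

**Step 2: a code for $\eta_j(y)$ that all later models define in the same way.** By Lemma 5, inside $N_{j+1}(y)$ there is a surjection from (formulas)$\,\times\lambda^{<\omega}$ onto $N_j(y)$. It sends $(\varphi,\bar p)$ to the element of $N_j(y)$ defined there by $\varphi(\cdot,\bar p,\lambda,y)$, and to $\emptyset$ if there is none. As $\lambda<\eta_j(y)$, it follows that $|\eta_j(y)|=\lambda$ holds in $N_{j+1}(y)$. Hence $N_{j+1}(y)$ contains some $R\subseteq\lambda$ coding, via Gödel pairing, a well-order of $\lambda$ of type $\eta_j(y)$. Let $R$ be the $<_y$-least one. Coding such a well-order is absolute between the $N_\xi(y)$ with $j<\xi<\nu$, since each satisfies $\mathrm{ZFC}^-$ and can compute the order type. Also $<_y$ is end-extended. So $R$ is the $<_y$-least such set in every such $N_\xi(y)$, and $R$ is definable in each of them from $y,\lambda,j$. Let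
$$y'=\{\zeta^0:\zeta\in y\}\cup\{\zeta^1:\zeta\in R\}.$$

**Step 3: the good ordinals for $y'$.** We claim that they are exactly the good ordinals $\eta\ge\eta_{j+1}(y)$ for $y$, and that $L_\eta[y']=L_\eta[y]$ for these.

Let $\eta$ be good for $y'$. Then $\eta>\eta^{y'}\ge\lambda+\omega$, so $y,R\in L_\eta[y']$ by (2), and $\eta$ is good for $y$ by Lemma 3. Collapsing the well-order coded by $R$ in $L_\eta[y']\models\mathrm{ZFC}^-$ gives $\eta_j(y)<\eta$. As $\eta$ is good for $y$, this means $\eta\ge\eta_{j+1}(y)$. Hence $y'\in N_{j+1}(y)\subseteq L_\eta[y]$. Since $\eta$ is good for $y$, $y'\in L_\eta[y]$ and $y\in L_\eta[y']$, Lemma 3 gives $L_\eta[y']=L_\eta[y]$.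

Conversely, let $\eta\ge\eta_{j+1}(y)$ be good for $y$. Then $y'\in N_{j+1}(y)\subseteq L_\eta[y]$, and $y\in L_{\lambda+\omega}[y']\subseteq L_\eta[y']$. Lemma 3 shows that $\eta$ is good for $y'$ and $L_\eta[y']=L_\eta[y]$.

**Step 4: the heights are shifted and the suprema unchanged.** By Step 3, for $\xi<\nu$,
$$\eta_\xi(y')=\eta_{j+1+\xi}(y),\qquad N_\xi(y')=N_{j+1+\xi}(y).$$
In these models $y'$ is definable from $y,\lambda,j$ by Step 2, where $j\in\nu\subseteq\vartheta_\alpha$ for every $\alpha$; and $y$ is definable from $y'$ and $\lambda$. So the relevant hulls agree for all $\alpha$: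
$$h^\xi_\alpha(y')=h^{j+1+\xi}_\alpha(y)\quad(\alpha<\mu,\ \xi<\nu),\qquad v_\alpha(y')=v_\alpha(y).$$
The second equation holds because the ordinals $j+1+\xi$, $\xi<\nu$, are cofinal in $\nu$. So $y$ and $y'$ are compared with the same ladders.

**Step 5: no agreement up to $i_0$.** Let $i\le i_0$ be a nonzero limit. For every $\alpha<\mu$,
$$g^{y'}_\alpha(i)\ \ge\ h^0_\alpha(y')=h^{j+1}_\alpha(y)>h^{j_\alpha}_\alpha(y)\ge e_{v_\alpha(y)}(i_0)\ge e_{v_\alpha(y')}(i),$$
where the strict inequality is Lemma 7, as $j_\alpha\le j$. So $i\notin E(y')$. As $E(y')$ contains only nonzero limits, $E(y')\cap(i_0+1)=\emptyset$. $\square$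

The hypothesis $\mu<\nu$ was used twice, to intersect $\mu$ clubs in Lemma 8 and to bound $\mu$ ordinals in Step 1. The hypothesis $\nu<\lambda$ puts the shift parameter $j$ and the indices $\xi$ into every $\vartheta_\alpha$. A regular $\nu$ with $\mathrm{cf}(\lambda)<\nu<\lambda$ exists exactly when $\lambda$ is singular, and that is the scope of the method.

## 8. Proof of Theorem 1 and of the Corollary

*Proof of Theorem 1.* For $i<\nu$ let
$$B_i=\{y\subseteq\lambda:\min E(y)=i\},\qquad B_{\le i}=\bigcup_{k\le i}B_k .$$
We check the hypotheses of Lemma 1 for $\langle B_{\le i}:i<\nu\rangle$; note that $\nu<\lambda$.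

**Step 1: invariance and covering.** By Lemma 8(a) all $B_i$ and $B_{\le i}$ are degree invariant. By Lemma 8(b), $\min E(y)<\nu$ exists for every $y$, so $\bigcup_{i<\nu}B_{\le i}=\mathcal P(\lambda)$.

**Step 2: membership in $L(\mathcal P(\lambda))$.** The parameter $q\subseteq\lambda$ gives $L(\mathcal P(\lambda))$ the sequences $\kappa_\alpha$, $\vartheta_\alpha$ and the ladders $e_\delta$. Apart from these, the definition of $y\mapsto E(y)$ involves only levels $L_\eta[y]$, satisfaction in them, and suprema of sets of ordinals. All of this is absolute between $V$ and the transitive model $L(\mathcal P(\lambda))$ of ZF. So $\langle B_i:i<\nu\rangle\in L(\mathcal P(\lambda))$.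

**Step 3: no $B_{\le i}$ contains a cone.** Given $a\subseteq\lambda$, Lemma 9 with $y=a$ and $i_0=i$ gives $a'\ge_Za$ with $\min E(a')>i$, that is, $a'\notin B_{\le i}$.

By Lemma 1, $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$. $\blacksquare$

*Proof of the Corollary.* If $\lambda$ is singular, this is Theorem 1. If $\lambda$ is regular uncountable, it is the regular case of the Known result. $\blacksquare$

## 9. Partitions into $\rho$ sets that meet every cone

For singular $\lambda$ the same construction gives more, and for more theories than ZC.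

> **Theorem 2 (ZFC).** Let $\lambda$ be singular. Let $T$ be any recursive theory in the language of set theory such that every $y\subseteq\lambda$ has a limit ordinal $\eta>\lambda$ with $L_\eta[y]\models T$. Let $\eta^y$ be the least such $\eta$, and define $\le_T$, $\equiv_T$, cones and invariance from it as in Section 1. Then for every nonzero cardinal $\rho<\lambda$ there is a partition of $\mathcal P(\lambda)$ into $\rho$ degree-invariant sets, each of which meets every cone. The partition can be chosen uniformly definable over $(H(\lambda^+),\in)$ from a parameter in $\mathcal P(\lambda)$.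
>
> Consequently degree determinacy for these degrees fails in $L(\mathcal P(\lambda))$, and in every transitive model $W\subseteq V$ of ZF with $\mathrm{Ord}\cup\mathcal P(\lambda)\subseteq W$, already for sets definable over $H(\lambda^+)$ from a subset of $\lambda$.

Here $H(\lambda^+)$ is the set of all sets whose transitive closure has size at most $\lambda$. For regular $\lambda$ this strengthening is not claimed.

*Proof.* **Step 1: the lemmas hold for $T$.** We list what was used about ZC.

* $\eta^y$ exists for every $y\subseteq\lambda$. This is now the hypothesis.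
* $\eta^y$ is the least limit ordinal $>\lambda$ with $L_{\eta^y}[y]\models\mathrm{ZC}$. For $T$ this is the definition. It gives (1), and it gives Lemma 2, since the collapse there is a level $L_{\bar\eta}[y]$ with $\bar\eta$ a limit by (S2).
* Satisfaction of ZC in a set structure is expressible without parameters, and absolutely between transitive models. This was used for (3), for enum, and to define $M_y$ in $N_\xi(y)$. It holds for $T$ because $T$ is recursive.

Transitivity of $\le_Z$ was never used: invariance used only "$y\le z$ and $z\le y$", and membership in cones came from (1). So Lemmas 2–9 hold with $T$ in place of ZC.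

**Step 2: the sets $B_i$ to be grouped.** Choose $\nu=\max(\mu,\rho,\aleph_0)^+$. This is regular, above $\mu$, and below $\lambda$ because $\lambda$ is a limit cardinal. Fix data as in Section 5 for this $\nu$ and form $\langle B_i:i<\nu\rangle$ as in Section 8. These are disjoint degree-invariant sets covering $\mathcal P(\lambda)$. Let
$$I^+=\{i<\nu:B_i\text{ meets every cone}\}.$$

**Step 3: $I^+$ is unbounded in $\nu$.** This is where we find enough sets meeting every cone. Suppose $I^+\subseteq i_0+1$ with $i_0<\nu$. For $i\in\nu\setminus I^+$ pick $a_i$ such that $B_i$ is disjoint from the cone with base $a_i$; let $a_i=\emptyset$ for $i\in I^+$. Let $a=\{\langle i,\zeta\rangle:i<\nu,\ \zeta\in a_i\}$. Lemma 9, applied to $a$ and $i_0$, gives $a'$ with $a=\{\zeta:\zeta^0\in a'\}$ and $i:=\min E(a')>i_0$. Then $i\notin I^+$ and $a'\in B_i$. But by (2),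
$$a_i=\{\zeta:\langle i,\zeta\rangle^0\in a'\}\in L_{\lambda+\omega}[a'],$$
so $a'$ is in the cone with base $a_i$. This contradicts the choice of $a_i$. Note that $a_i$ is read off directly from $a'$, so no transitivity of $\le_T$ is needed.

**Step 4: the partition.** Since $\nu$ is regular, $|I^+|=\nu\ge\rho$. Partition $I^+$ into $\rho$ nonempty pieces, take the corresponding unions of the $B_i$, and add $\bigcup_{i\notin I^+}B_i$ to one of them. This gives $\rho$ disjoint degree-invariant sets covering $\mathcal P(\lambda)$, each meeting every cone.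

**Step 5: definability over $H(\lambda^+)$.** By Lemma 5, $|N_\xi(y)|=\lambda$ for all $\xi<\nu$. Hence $\langle N_\xi(y):\xi<\nu\rangle\in H(\lambda^+)$, and it is correctly identified there by absoluteness of goodness. So $y\mapsto E(y)$ is definable over $H(\lambda^+)$ from the parameter $q\subseteq\lambda$. The partition of $I^+$ is a function from a subset of $\nu$ to $\rho$, so it is coded by a subset of $\lambda$, which can be absorbed into the parameter. One formula then defines the relation "$y$ is in the $k$-th set" for all $k<\rho$ together.

**Step 6: failure of determinacy.** Take $\rho=2$, and let $W$ be as in the theorem; $L(\mathcal P(\lambda))$ is one such $W$. Every set whose transitive closure has size $\le\lambda$ is coded by a subset of $\lambda$. This code lies in $W$, and $W$ can decode it by collapsing. So $H(\lambda^+)$ is the same in $W$ as in $V$. Therefore the two sets of the partition, being definable over $H(\lambda^+)$ from a subset of $\lambda$, lie in $W$. The ordinals $\eta^y$, the relation $\le_T$ and the cones are the same in $W$ and $V$ by absoluteness. The two sets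 are degree invariant and complementary. Each meets every cone, so neither contains a cone. $\blacksquare$
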